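# Derivation ranges near the identity: a distance whose supremum over a similarity orbit is not attained

## 1. Derivation ranges, finite operators, and a conjectured dichotomy

Throughout, $\mathcal H$ is a complex separable infinite-dimensional Hilbert space, $\mathcal L(\mathcal H)$ is the algebra of bounded operators on it, $1$ is the identity operator, and $[S,X]=SX-XS$. All infinite-dimensional Hilbert spaces below are separable, so any two of them can be identified by a unitary. A bar written as an exponent, as in $M^-$, denotes norm closure. For invertible $W$, the number $\|W\|\|W^{-1}\|\ge1$ is its condition number.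

**Definition (inner derivation).** For $A\in\mathcal L(\mathcal H)$ put $\delta_A(X)=AX-XA$ and $\operatorname{ran}\delta_A=\{\delta_A(X):X\in\mathcal L(\mathcal H)\}$.

**Example.** On $\mathbb C^d$ every element of $\operatorname{ran}\delta_A$ has trace $0$, so the functional $X\mapsto\frac1d\operatorname{tr}X$, which has norm $1$ and takes the value $1$ at the identity, gives $\|1-[A,X]\|\ge1$ for all $X$. In finite dimensions the identity is always at distance exactly $1$ from the range (take $X=0$). On $\mathcal H$ there is no trace on $\mathcal L(\mathcal H)$ to lean on. By the classical Wintner–Wielandt theorem, $1$ is still never equal to a commutator of bounded operators, but it may be a norm limit of elements of one $\operatorname{ran}\delta_A$.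

**Definition (the class JA).** $\mathrm{JA}(\mathcal H)=\{B\in\mathcal L(\mathcal H):1\in(\operatorname{ran}\delta_B)^-\}$. We use the same condition on any Hilbert space.

We take from the source problem, in "On Derivation Ranges And The Identity Operator", the known fact that $\mathrm{JA}(\mathcal H)\ne\emptyset$. From one member we get others.

* *Similarity.* If $[B,X_j]\to1$, then $[WBW^{-1},WX_jW^{-1}]=W[B,X_j]W^{-1}\to1$.
* *Affine changes.* $\operatorname{ran}\delta_{\alpha B+\beta}=\operatorname{ran}\delta_B$ for $\alpha\ne0$.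
* *Direct sums.* If $[B,X_j]\to1$ and $[B',X_j']\to1$, then $[B\oplus B',X_j\oplus X_j']\to1$.

Put $K=\ell^2$. Take any member of $\mathrm{JA}(K)$, add a large scalar to make it invertible, and divide by its norm. This gives the operator that we fix for the rest of the notes:
$$D_0\in\mathrm{JA}(K),\qquad D_0\ \text{invertible},\qquad\|D_0\|\le1 .$$

**Example.** The operator $S=\begin{pmatrix}0&1\\D_0&0\end{pmatrix}$ on $K\oplus K$ is in JA. Indeed $S^2=D_0\oplus D_0$ is in JA, and $[S^2,X]=[S,SX+XS]$ shows $\operatorname{ran}\delta_{S^2}\subset\operatorname{ran}\delta_S$. This small observation returns in Section 5.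

**Definition (state).** A state on a unital C*-algebra $\mathcal A$ is a linear functional $f$ with $f(1)=\|f\|=1$. We use the textbook facts that states are exactly the positive functionals with $f(1)=1$, that $f(X^*)=\overline{f(X)}$, that $|f(Y^*X)|^2\le f(Y^*Y)f(X^*X)$ (Cauchy–Schwarz), and that for a projection $Q$ the functional $X\mapsto f(QXQ)$ is positive, hence of norm equal to its value $f(Q)$ at $1$.

**Example.** For a unit vector $x$, $X\mapsto\langle Xx,x\rangle$ is a state. If $\varphi$ is a state on $\mathcal L(K)$ and $X=[X_{ij}]\in M_m(\mathcal L(K))=\mathcal L(\mathbb C^m\otimes K)$, then $X\mapsto\frac1m\sum_i\varphi(X_{ii})$ is a state, which we write $\frac1m(\mathrm{tr}_m\otimes\varphi)$.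

**Definition (finite operator, in the sense of J. P. Williams).**
$$\mathcal F(\mathcal H)=\{T\in\mathcal L(\mathcal H):\|1-(TX-XT)\|\ge1\text{ for all }X\in\mathcal L(\mathcal H)\}.$$
Since $0\in\operatorname{ran}\delta_T$, the distance from $1$ to $\operatorname{ran}\delta_T$ is never more than $1$. So $T\in\mathcal F(\mathcal H)$ means exactly $\operatorname{dist}[1,\operatorname{ran}\delta_T]=1$.

**Lemma 1.** $T\in\mathcal F(\mathcal H)$ if and only if there is a state $f$ on $\mathcal L(\mathcal H)$ with $f(TX)=f(XT)$ for all $X$.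

*Proof.* If $f$ is such a state, then $\|1-[T,X]\|\ge|f(1-[T,X])|=1$. Conversely let $T\in\mathcal F(\mathcal H)$. Then $1\notin\operatorname{ran}\delta_T$, and $\|\lambda1+Y\|\ge|\lambda|$ for $Y\in\operatorname{ran}\delta_T$ (divide by $\lambda$ if $\lambda\ne0$). So $\lambda1+Y\mapsto\lambda$ is well defined with norm $1$ on $\mathbb C1+\operatorname{ran}\delta_T$. A Hahn–Banach extension $f$ has $f(1)=\|f\|=1$, so it is a state, and it kills $\operatorname{ran}\delta_T$. $\square$

**Example (normal operators are finite).** Let $N$ be normal and $\lambda\in\sigma(N)$. There are unit vectors $x_j$ with $\|(N-\lambda)x_j\|=\|(N-\lambda)^*x_j\|\to0$. A limit $f$ of the states $X\mapsto\langle Xx_j,x_j\rangle$ along a free ultrafilter is a state, and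
$$\langle[N,X]x_j,x_j\rangle=\langle Xx_j,(N-\lambda)^*x_j\rangle-\langle X(N-\lambda)x_j,x_j\rangle\to0 .$$

**Example (Jordan blocks of infinite multiplicity).** Let $J_m$ be the Jordan block on $\mathbb C^m$: $J_me_1=0$, $J_me_i=e_{i-1}$ for $i\ge2$ (so $J_1=0$). For a state $\varphi$ on $\mathcal L(K)$, the matrix $[\varphi([J_m\otimes1,X]_{ij})]_{ij}$ equals the commutator of $J_m$ with the scalar matrix $[\varphi(X_{ij})]$, so it has trace $0$. Thus the state $\frac1m(\mathrm{tr}_m\otimes\varphi)$ shows that $J_m\otimes1_K$ is finite. For any $D$, composing with $X\mapsto X_{11}$ shows that $(J_m\otimes1_K)\oplus D$ is finite too, because $[(J_m\otimes1)\oplus D,X]_{11}=[J_m\otimes1,X_{11}]$.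

**Definition (similarity orbit of the finite operators).**
$$\mathcal{SF}(\mathcal H)=\{WTW^{-1}:T\in\mathcal F(\mathcal H),\ W\text{ invertible}\}.$$
For $n\in\mathbb N$ let $\mathcal F_n$ be the set of $B$ such that $WBW^{-1}\in\mathcal F(\mathcal H)$ for some invertible $W$ with $\|W\|\|W^{-1}\|\le n$. Then $\mathcal{SF}(\mathcal H)=\bigcup_n\mathcal F_n$.

**Example (a tilt, computed exactly).** For $R>0$ consider on $K\oplus K$
$$T_R=\begin{pmatrix}0&RD_0\\0&D_0\end{pmatrix}=v_R\begin{pmatrix}0&0\\0&D_0\end{pmatrix}v_R^{-1},\qquad v_R=\begin{pmatrix}1&R\\0&1\end{pmatrix}.$$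
It is similar to $0\oplus D_0$, which is finite by the previous example with $m=1$. So $T_R\in\mathcal{SF}$. But
$$\operatorname{dist}[1,\operatorname{ran}\delta_{T_R}]=\frac1{\sqrt{1+R^2}},\tag{1}$$
so $T_R\notin\mathcal F$. For "$\ge$": with a state $\varphi$ on $\mathcal L(K)$, the functional $f(X)=\varphi((v_R^{-1}Xv_R)_{11})=\varphi(X_{11}-RX_{21})$ kills $\operatorname{ran}\delta_{T_R}$ and has $f(1)=1$. Its norm is at most $\sqrt{1+R^2}$, because $X_{11}-RX_{21}$ is the row $(1,-R)$ times a column of $X$. For "$\le$":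
$$[0\oplus D_0,X]=\begin{pmatrix}0&-X_{12}D_0\\D_0X_{21}&[D_0,X_{22}]\end{pmatrix}.$$
As $D_0$ is invertible and in JA, the closure of these matrices contains $\begin{pmatrix}0&b\\c&d\end{pmatrix}$ for all scalars $b,c,d$. Conjugating by $v_R$, we see that $(\operatorname{ran}\delta_{T_R})^-$ contains
$$\begin{pmatrix}Rc&b+Rd-R^2c\\c&d-Rc\end{pmatrix}.$$
Take $c=R/(1+R^2)$, $d=1+Rc$, $b=R^2c-Rd$. Then $1$ minus this matrix is $\frac1{1+R^2}\begin{pmatrix}1&0\\-R&0\end{pmatrix}$, of norm $1/\sqrt{1+R^2}$.

So the distance from $1$ to the derivation range is not a similarity invariant: inside one orbit it can run from $1$ down to values near $0$. Membership in JA, by contrast, is invariant. Moreover $\mathcal{SF}(\mathcal H)\cap\mathrm{JA}(\mathcal H)=\emptyset$: a member of the intersection would be similar to some $T\in\mathcal F\cap\mathrm{JA}$, and the distance would be both $1$ and $0$.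

**Definition (essential spectrum).** $\sigma_e(N)$ is the set of $\lambda$ for which $N-\lambda$ is not Fredholm.

**Example.** For the diagonal operator $\operatorname{diag}(1,\frac12,\frac13,\dots)$ we have $\sigma=\{0,1,\frac12,\dots\}$ and $\sigma_e=\{0\}$. For multiplication by $x$ on $L^2[0,1]$ we have $\sigma=\sigma_e=[0,1]$.

**Conjecture.** $\mathcal{SF}(\mathcal H)=\mathcal L(\mathcal H)\setminus\mathrm{JA}(\mathcal H)$. Equivalently: $A\in\mathrm{JA}(\mathcal H)$ if and only if $\operatorname{dist}[1,\operatorname{ran}\delta_B]<1$ for all $B$ similar to $A$.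

The two forms agree because "some $B$ similar to $A$ has distance $1$" says exactly that $A\in\mathcal{SF}(\mathcal H)$. In plain words: if the derivation range of $A$ stays away from the identity, can one always change $A$ by a similarity so that the distance becomes as large as possible, namely $1$? This is the problem posed with that source: prove it or disprove it.

## 2. Two theorems: one counterexample, and the normal limits of counterexamples

The conjecture is false.

**Theorem 1.** For every $\eta>0$ there is $A\in\mathcal L(\mathcal H)$ such that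

1. $\operatorname{dist}[1,\operatorname{ran}\delta_A]\ge\frac1{1+\eta}$, so $A\notin\mathrm{JA}(\mathcal H)$;
2. $A\notin\mathcal{SF}(\mathcal H)$, i.e. $\operatorname{dist}[1,\operatorname{ran}\delta_B]<1$ for every $B$ similar to $A$;
3. $\sup\{\operatorname{dist}[1,\operatorname{ran}\delta_B]:B\text{ similar to }A\}=1$ (by (2), not attained).

Parts (1) and (2) disprove the conjecture. The bound in (1) is sharp in the sense that distance $1$ would mean $A\in\mathcal F(\mathcal H)$, against (2).

**Theorem 2.** Let $\mathcal E=\mathcal L(\mathcal H)\setminus(\mathrm{JA}(\mathcal H)\cup\mathcal{SF}(\mathcal H))$ be the set of all counterexamples. A normal operator $N$ lies in $\mathcal E^-$ if and only if $N$ has no isolated point of the spectrum that is an eigenvalue of finite multiplicity (equivalently $\sigma(N)=\sigma_e(N)$).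

So multiplication by $x$ on $L^2[0,1]$ is a norm limit of counterexamples, and $\operatorname{diag}(1,\frac12,\frac13,\dots)$ is not.

## 3. What a tilt costs, and why direct sums do not help

To get outside $\mathcal{SF}=\bigcup_n\mathcal F_n$, the natural plan is to find, for each $n$, an operator outside $\mathcal F_n$, and then to put these operators together. Both halves of this plan run into trouble.

*Leaving $\mathcal F_n$ cheaply.* Since $1-[WTW^{-1},WXW^{-1}]=W(1-[T,X])W^{-1}$,
$$\operatorname{dist}[1,\operatorname{ran}\delta_{WTW^{-1}}]\le\|W\|\|W^{-1}\|\operatorname{dist}[1,\operatorname{ran}\delta_T].\tag{2}$$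
With (1) this says that a $W$ which makes $T_R$ finite has condition number at least $\sqrt{1+R^2}$. So $T_R\notin\mathcal F_n$ as soon as $\sqrt{1+R^2}>n$. But (2) can exclude $\mathcal F_n$ only when the distance is already below $1/n$. If we do this for every $n$, the distance is driven to $0$, and we may land in JA. We need a reason for $T\notin\mathcal F_n$ that does not pass through (2), and operators for which the distance stays near $1$.

*Putting operators together.* A direct sum is useless: if $W_1A_1W_1^{-1}\in\mathcal F(H_1)$ with state $f_1$, then $X\mapsto f_1(X_{11})$ is a state that kills $\operatorname{ran}\delta_{W_1A_1W_1^{-1}\oplus A_2}$. So $A_1\oplus A_2\in\mathcal{SF}$ as soon as one summand is. We shall take a norm limit instead, in which each stage destroys the block that made the previous stage finite. For the limit to stay outside $\mathcal F_n$, each stage must be outside $\mathcal F_n$ together with a whole neighborhood.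

*How to make the tilt cheap.* In $T_R$ the operator $0\oplus D_0$ has a kernel $K\oplus0$, and the similarity $v_R$ tilts the complementary summand, where the JA operator lives, towards it. The functional that detects $1$ sits entirely on that kernel, so its norm grows with $R$. Replace $0$ by $J_N\otimes1_K$ with $N$ much larger than $R$, and tilt only against the kernel $e_1\otimes K$. The functional $\frac1N(\mathrm{tr}_N\otimes\varphi)$ spreads its mass evenly along the chain, so the tilted link carries only $\frac1N$ of it, and the norm grows only to about $1+\frac RN$.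

Why would a tilt on one link still keep the operator out of $\mathcal F_n$? Because a state that commutes with an operator is forced to use the whole chain. For example, let $f$ be a state that commutes with $J_N\otimes1$, in the sense of Lemma 1. It will follow from Lemma 2 below that $f$ commutes in the same sense with everything in $C^*(J_N)\otimes1$, and $C^*(J_N)=M_N$ since $Q_1:=1-J_N^*J_N$ is the projection onto $\mathbb Ce_1$ and $(J_N^*)^{i-1}Q_1J_N^{j-1}$ are the matrix units. So $f$ restricts to the normalized trace on $M_N\otimes1$, and gives $\ker(J_N\otimes1)$ the mass $\frac1N$, not $0$. A strong tilt will force the mass of the kernel to be $0$. A functional of norm $1+\frac RN$ can tolerate the tilt; a state cannot.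

## 4. Elements that commute under a state

**Lemma 2.** Let $f$ be a state on a unital C*-algebra $\mathcal A$ and $\mathcal Z=\{Z\in\mathcal A:f(ZX)=f(XZ)\ \forall X\in\mathcal A\}$. Then $\mathcal Z$ is a norm-closed unital $*$-subalgebra, and if $Z\in\mathcal Z$ is invertible in $\mathcal A$ then $Z^{-1}\in\mathcal Z$.

*Proof.* $\mathcal Z$ is clearly a closed subspace containing $1$. For $Z_1,Z_2\in\mathcal Z$: $f(Z_1Z_2X)=f(Z_2XZ_1)=f(XZ_1Z_2)$. Also $f(Z^*X)=\overline{f(X^*Z)}=\overline{f(ZX^*)}=f(XZ^*)$. If $Z$ is invertible, apply the identity for $Z$ to $Z^{-1}XZ^{-1}$: the two sides are $f(XZ^{-1})$ and $f(Z^{-1}X)$. $\square$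

**Example.** On $M_2$ with $f(X)=x_{11}$ we have $f(ZX)=z_{11}x_{11}+z_{12}x_{21}$ and $f(XZ)=x_{11}z_{11}+x_{12}z_{21}$. So $\mathcal Z$ is the algebra of diagonal matrices. With $f=\frac12\operatorname{tr}$, $\mathcal Z=M_2$.

The importance of Lemma 2: from $T\in\mathcal Z$ alone we get $C^*(T)\subset\mathcal Z$, together with resolvents and Riesz idempotents of $T$.

**Lemma 3.** $\operatorname{ran}\delta_{S^m}\subset\operatorname{ran}\delta_S$ for $m\ge1$.

*Proof.* $\big[S,\sum_{i=0}^{m-1}S^iXS^{m-1-i}\big]=\sum_{i=0}^{m-1}\big(S^{i+1}XS^{m-1-i}-S^iXS^{m-i}\big)=S^mX-XS^m$. $\square$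

## 5. Roots of $1\otimes C$

We shall need to perturb $J_m\otimes1$ slightly so that the result is again, up to similarity, a longer nilpotent block of infinite multiplicity plus a JA operator. Roots do this.

**Definition (root).** Let $E_m$ on $\mathbb C^m$ be given by $E_me_1=e_m$, $E_me_i=0$ for $i\ge2$ (so $E_1=1$). For $C\in\mathcal L(K)$ put $R_m(C)=J_m\otimes1+E_m\otimes C$ on $\mathbb C^m\otimes K$. Thus $e_i\otimes x\mapsto e_{i-1}\otimes x$ for $i\ge2$, and $e_1\otimes x\mapsto e_m\otimes Cx$. The same formula is used with any Hilbert space in place of $K$.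

**Example.** $R_1(C)=C$ and $R_2(C)=\begin{pmatrix}0&1\\C&0\end{pmatrix}$, the operator of Section 1.

**Lemma 4.** Let $m\ge1$.

1. $R_m(C)^m=1\otimes C$.
2. $R_m(wCw^{-1})=(1\otimes w)R_m(C)(1\otimes w)^{-1}$ and $R_m(C\oplus C')=R_m(C)\oplus R_m(C')$.
3. If $D'\in\mathrm{JA}(K)$ is invertible, then $R_m(D')$ is invertible and in JA.
4. For $\varepsilon>0$ and $M=mN$, $R_m(\varepsilon J_N\otimes1_K)=(\Delta\otimes1)(J_M\otimes1_K)(\Delta\otimes1)^{-1}$ for an invertible diagonal matrix $\Delta$, in a suitable ordering of the basis of $\mathbb C^m\otimes\mathbb C^N=\mathbb C^M$.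

*Proof.* (1) From $e_i\otimes x$ we reach $e_1\otimes x$ in $i-1$ applications, then $e_m\otimes Cx$ in one more, then $e_i\otimes Cx$ in $m-i$ more; in total $m$. (2) Both are immediate from the definition, since $1\otimes w$ commutes with $J_m\otimes1$, and $\mathbb C^m\otimes(K_1\oplus K_2)=(\mathbb C^m\otimes K_1)\oplus(\mathbb C^m\otimes K_2)$. (3) The $m$-th power $1\otimes D'$ is invertible, so $R_m(D')$ is. If $[D',X_j]\to1$, then $[1\otimes D',1\otimes X_j]\to1$, so $1\in(\operatorname{ran}\delta_{1\otimes D'})^-\subset(\operatorname{ran}\delta_{R_m(D')})^-$ by Lemma 3. (4) Let $e_j'$ be the basis of $\mathbb C^N$ and $g_{(j-1)m+i}=e_i\otimes e_j'$. For $i\ge2$ the operator sends $g_{(j-1)m+i}$ to $g_{(j-1)m+i-1}$ (tensored with the identity of $K$). For $i=1$, $j\ge2$ it sends $g_{(j-1)m+1}$ to $\varepsilon\,e_m\otimes e'_{j-1}=\varepsilon\,g_{(j-1)m}$. And $g_1\mapsto0$. So it is $T_w\otimes1_K$ with $T_wg_1=0$, $T_wg_l=w_lg_{l-1}$, $w_l\in\{1,\varepsilon\}$. Let $\Delta g_l=d_lg_l$ with $d_1=1$ and $d_l=(w_2\cdots w_l)^{-1}$.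 Then $T_w\Delta g_l=d_lw_lg_{l-1}=d_{l-1}g_{l-1}=\Delta J_Mg_l$ for $l\ge2$, and both sides vanish for $l=1$. $\square$

## 6. Models and their trace functionals

**Definition (model).** A model is $(m,L,D,V)$, where $m\ge1$; $L$ is $\{0\}$ or a separable infinite-dimensional Hilbert space; $D\in\mathcal L(L)$ is invertible with $1\in(\operatorname{ran}\delta_D)^-$ (no condition if $L=0$); and $V:(\mathbb C^m\otimes K)\oplus L\to\mathcal H$ is bounded and invertible. Its operator is
$$A=V\big((J_m\otimes1_K)\oplus D\big)V^{-1}.$$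
For a state $\varphi$ on $\mathcal L(K)$ put
$$f_\varphi(X)=\tfrac1m(\mathrm{tr}_m\otimes\varphi)\big((V^{-1}XV)_{11}\big),\qquad X\in\mathcal L(\mathcal H),$$
where $(\cdot)_{11}$ is the corner on $\mathbb C^m\otimes K$. For invertible $Z\in\mathcal L(\mathcal H)$ put
$$\kappa(Z)=\sup_\varphi\|X\mapsto f_\varphi(ZXZ^{-1})\| .$$

We have $f_\varphi(1)=1$ and $f_\varphi\circ\delta_A=0$: the corner of $V^{-1}[A,X]V$ is $[J_m\otimes1,(V^{-1}XV)_{11}]$, which is killed by $\mathrm{tr}_m\otimes\varphi$ as in the Jordan block example of Section 1. Moreover $\kappa(Z)\le\|V^{-1}Z\|\|Z^{-1}V\|<\infty$.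

The meaning of $\kappa$: the functional $g(X)=f_\varphi(ZXZ^{-1})$ has $g(1)=1$ and kills $\operatorname{ran}\delta_{Z^{-1}AZ}$, since $g([Z^{-1}AZ,X])=f_\varphi([A,ZXZ^{-1}])=0$. So $\operatorname{dist}[1,\operatorname{ran}\delta_{Z^{-1}AZ}]\ge1/\kappa(Z)$. We keep $\kappa(1)$ near $1$ to get part (1) of Theorem 1, and $\kappa(Z)$ near $1$ for further $Z$ to get part (3).

**Example.** With $m=1$, $L=0$ and $V$ unitary, $A=0$. With $\mathcal H=K\oplus K$, $m=1$, $L=K$, $D=D_0$ and $V=v_R$, we get $A=T_R$ and $f_\varphi(X)=\varphi(X_{11}-RX_{21})$. Here $\kappa(1)\le\sqrt{1+R^2}$ as seen in Section 1, and $1/\kappa(1)\le\operatorname{dist}[1,\operatorname{ran}\delta_{T_R}]=1/\sqrt{1+R^2}$, so $\kappa(1)=\sqrt{1+R^2}$.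

Each model operator is in $\mathcal{SF}$. The next lemma moves from one model to a nearby one which is outside $\mathcal F_n$ in a stable way, at a small cost in $\kappa$.

## 7. The Step Lemma: lengthen the chain, tilt its first link

**Step Lemma.** Let $(m,L,D,V)$ be a model with operator $A$. Let $n\in\mathbb N$, $\delta,\eta'>0$, and let $Z_0,\dots,Z_r\in\mathcal L(\mathcal H)$ be invertible. Then there are a model $(m^+,L^+,D^+,V^+)$ with operator $A^+$ and trace functionals $f_\varphi^+$, $\kappa^+$, and a number $\rho>0$, such that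

* (a) $\|A^+-A\|<\delta$;
* (b) $\kappa^+(Z_i)\le\kappa(Z_i)+\eta'$ for $i=0,\dots,r$;
* (c) $B\notin\mathcal F_n$ whenever $\|B-A^+\|\le\rho$.

**The construction.** This fixes the parameters in the order in which they depend on each other: tilt, chain length, size. Put $c_V=\|V\|\|V^{-1}\|\ge1$. Choose
$$R>nc_V\ (\text{so }R>1),\qquad N\ \text{with}\ \tfrac RN\|V^{-1}Z_i\|\|Z_i^{-1}V\|<\eta'\ \text{for all }i,\qquad\varepsilon>0\ \text{with}\ 3\varepsilon c_V<\delta .$$
Identify $K=(\mathbb C^N\otimes K)\oplus K$ by a unitary. Let $Y:K\to\mathbb C^N\otimes K$, $Yk=R\,e_1'\otimes k$, and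
$$v=\begin{pmatrix}1&Y\\0&1\end{pmatrix},\qquad v^{-1}=\begin{pmatrix}1&-Y\\0&1\end{pmatrix},$$
$$C=\varepsilon\,v\begin{pmatrix}J_N\otimes1&0\\0&R^{-1}D_0\end{pmatrix}v^{-1}=\varepsilon\begin{pmatrix}J_N\otimes1&R^{-1}YD_0\\0&R^{-1}D_0\end{pmatrix}.$$
The upper right entry of the product is $\varepsilon\big(-(J_N\otimes1)Y+YR^{-1}D_0\big)$, and $(J_N\otimes1)Y=0$ because $J_Ne_1'=0$. The three nonzero entries have norm at most $\varepsilon$ each (recall $\|Y\|=R>1$ and $\|D_0\|\le1$), so $\|C\|\le3\varepsilon$: the tilt $R$ is large, yet $C$ is small. Put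
$$T_0=R_m(C)\oplus D\quad\text{on }(\mathbb C^m\otimes K)\oplus L,\qquad A^+=VT_0V^{-1}.$$

**Proof of (a).** This checks that the perturbation is small. We have $A^+-A=V\big((E_m\otimes C)\oplus0\big)V^{-1}$, so $\|A^+-A\|\le3\varepsilon c_V<\delta$.

**The new model.** This identifies $A^+$ as a model operator. Let $u=(1_m\otimes v)\oplus1_L$. By Lemma 4(2),
$$u^{-1}T_0u=R_m(\varepsilon J_N\otimes1)\oplus D^+,\qquad D^+=R_m(\varepsilon R^{-1}D_0)\oplus D\ \text{ on }\ L^+=(\mathbb C^m\otimes K)\oplus L.\tag{3}$$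
The operator $\varepsilon R^{-1}D_0$ is invertible and in JA. By Lemma 4(3) and stability of JA under direct sums, $D^+$ is invertible with $1\in(\operatorname{ran}\delta_{D^+})^-$. By Lemma 4(4) the first summand is $(\Delta\otimes1)(J_M\otimes1)(\Delta\otimes1)^{-1}$ with $M=mN$. So $A^+$ is the operator of the model
$$(M,L^+,D^+,V^+),\qquad V^+=Vu\big((\Delta\otimes1)\oplus1\big),\qquad m^+=M.$$

**Proof of (b).** This computes the new trace functional and sees that the tilt costs only $R/N$. Let $X\in\mathcal L(\mathcal H)$ and $X'=(V^{-1}XV)_{11}\in M_m(\mathcal L(K))$. Conjugation by the diagonal matrix $\Delta\otimes1$ does not change diagonal blocks, so $\Delta$ may be dropped from $f^+_\varphi$. The corner of $u^{-1}(V^{-1}XV)u$ on $\mathbb C^m\otimes K$ has diagonal blocks $v^{-1}X'_{ii}v$, and we take the $(1,1)$ corner of each with respect to $K=(\mathbb C^N\otimes K)\oplus K$. Hence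
$$f^+_\varphi(X)=\frac1m\sum_{i=1}^m\theta(X'_{ii}),\qquad\theta(Q)=\tfrac1N(\mathrm{tr}_N\otimes\varphi)\big((v^{-1}Qv)_{11}\big)\quad\text{for }Q=\begin{pmatrix}Q_{11}&Q_{12}\\Q_{21}&Q_{22}\end{pmatrix}.$$
Here $(v^{-1}Qv)_{11}=Q_{11}-YQ_{21}$. Write the row $Q_{21}:\mathbb C^N\otimes K\to K$ as $(q_1,\dots,q_N)$. Then $YQ_{21}(e_j'\otimes k)=R\,e_1'\otimes q_jk$, so only the first diagonal block of $YQ_{21}$ is nonzero and it is $Rq_1$. Therefore
$$\theta(Q)=\varphi_0(Q)-\tfrac RN\varphi(q_1),\qquad\varphi_0(Q)=\tfrac1N(\mathrm{tr}_N\otimes\varphi)(Q_{11}).$$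
The functional $\varphi_0$ is a state on $\mathcal L(K)$, and $\|q_1\|\le\|Q\|$. So $f^+_\varphi=f_{\varphi_0}-\frac RNg$ with $|g(X)|\le\|(V^{-1}XV)_{11}\|\le\|V^{-1}XV\|$. Replacing $X$ by $Z_iXZ_i^{-1}$ gives
$$\kappa^+(Z_i)\le\kappa(Z_i)+\tfrac RN\|V^{-1}Z_i\|\|Z_i^{-1}V\|\le\kappa(Z_i)+\eta' .$$

Part (c) is the heart of the matter and gets its own section.

## 8. A commuting state would have to vanish on the kernel

We prove (c) by contradiction: suppose no $\rho$ works.

**Step 1: a limit algebra.** The purpose is to replace a sequence of approximate statements by one exact statement. The similarities $W_j$ below need not converge, so we pass to a quotient algebra. By assumption there are $B_j\to A^+$ and invertible $W_j$, scaled to $\|W_j\|=1$ and $\|W_j^{-1}\|\le n$, with $T_j=W_jB_jW_j^{-1}\in\mathcal F(\mathcal H)$. Let $f_j$ be states with $f_j(T_jX)=f_j(XT_j)$ for all $X$ (Lemma 1). Let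
$$\mathcal A=\ell^\infty(\mathbb N,\mathcal L(\mathcal H))/c_0(\mathbb N,\mathcal L(\mathcal H)),$$
a unital C*-algebra that contains $\mathcal L(\mathcal H)$ unitally and isometrically as constant sequences. Put $W=[W_j]$, $T=[T_j]$, and $f([X_j])=\lim_{\mathcal U}f_j(X_j)$ with a free ultrafilter $\mathcal U$; this is well defined since $\mathcal U$-limits vanish on null sequences. Then $f$ is a state on $\mathcal A$, $W$ is invertible with inverse $[W_j^{-1}]$, and $\|W\|\|W^{-1}\|\le n$. Since $\|W_j(B_j-A^+)W_j^{-1}\|\le n\|B_j-A^+\|\to0$, we have $T=WA^+W^{-1}$. And $f(TX)=f(XT)$ for all $X\in\mathcal A$.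

Identify $(\mathbb C^m\otimes K)\oplus L$ with $\mathcal H$ by a unitary, so that $V,u,T_0\in\mathcal L(\mathcal H)\subset\mathcal A$; this does not change $c_V$. With $S=WV\in\mathcal A$,
$$T=ST_0S^{-1},\qquad\|S\|\|S^{-1}\|\le nc_V<R.\tag{4}$$
For $X\in\mathcal L(\mathcal H)$ write $\hat X=SXS^{-1}$; the map $X\mapsto\hat X$ is multiplicative and $\hat T_0=T$. Let $\mathcal Z$ be the algebra of Lemma 2 for $f$. Since $T\in\mathcal Z$, also $C^*(T)\subset\mathcal Z$, where $C^*(T)$ contains $1$. Finally, represent $\mathcal A$ faithfully and unitally on a Hilbert space $\mathfrak H$, so that we may speak of kernels and ranges of its elements.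

**Step 2: $f$ gives the nilpotent part full mass.** The purpose is to use that $D^+$ is in JA. Let $E_0=u(1\oplus0)u^{-1}$ with respect to the decomposition (3). Since $v\begin{pmatrix}1&0\\0&0\end{pmatrix}v^{-1}=\begin{pmatrix}1&-Y\\0&0\end{pmatrix}$,
$$E_0=(1_m\otimes e)\oplus0_L,\qquad e=\begin{pmatrix}1&-Y\\0&0\end{pmatrix}.\tag{5}$$
By (3), $T_0$ commutes with the idempotent $E_0$, is nilpotent on $\operatorname{ran}E_0$, and is invertible on $\operatorname{ran}(1-E_0)$. So for small $r>0$, $E_0=\frac1{2\pi i}\oint_{|z|=r}(z-T_0)^{-1}dz$. Put $G=\hat E_0$. Since $(z-T)^{-1}=S(z-T_0)^{-1}S^{-1}$,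
$$G=\frac1{2\pi i}\oint_{|z|=r}(z-T)^{-1}dz\in\mathcal Z$$
by Lemma 2. Choose $Y_j$ with $[D^+,Y_j]\to1$ and put $X_j=u(0\oplus Y_j)u^{-1}$. Then $[T_0,X_j]\to1-E_0$, so $[T,\hat X_j]\to1-G$. As $f$ kills all $[T,\cdot]$,
$$f(G)=1.\tag{6}$$

**Step 3: the kernel projections of $T^k$ lie in $\mathcal Z$.** The purpose is to have self-adjoint objects in $\mathcal Z$, to which positivity of $f$ applies ($G$ is only an idempotent). Fix $k\ge1$. By (3), $T_0^k$ is similar to $(J_M^k\otimes1)\oplus(D^+)^k$, so it has closed range. Let $\Pi_k$ be the orthogonal projection onto $\ker T_0^k$, and let $Z_k'\in\mathcal L(\mathcal H)$ invert $T_0^k:(\ker T_0^k)^\perp\to\operatorname{ran}T_0^k$ and vanish on $(\operatorname{ran}T_0^k)^\perp$. Then $Z_k'T_0^k=1-\Pi_k$, and applying the hat,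
$$T^k\hat\Pi_k=0,\qquad\hat Z_k'T^k=1-\hat\Pi_k .$$
Hence, on $\mathfrak H$, $\ker T^k=\operatorname{ran}\hat\Pi_k$. If $x\perp\ker T^k$, then $\hat\Pi_kx\in\ker T^k$ is orthogonal to $x$, so $\|x\|\le\|x-\hat\Pi_kx\|=\|\hat Z_k'T^kx\|\le c_k\|T^kx\|$ with a constant $c_k>0$. So $T^{k*}T^k$ is $0$ on $\ker T^k$ and at least $c_k^{-2}$ on the orthogonal complement. The orthogonal projection $Q_k$ of $\mathfrak H$ onto $\ker T^k$ is therefore the spectral projection of $T^{k*}T^k$ at $0$, a point separated from the rest of the spectrum, and so a continuous function of $T^{k*}T^k$. We obtain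
$$Q_k\in C^*(T)\subset\mathcal Z,\qquad T^{k*}T^k\ge c_k^{-2}(1-Q_k),\qquad\hat\Pi_kQ_k=Q_k,\qquad Q_k\le Q_{k+1}.\tag{7}$$

**Step 4: $f(Q_M)=1$.** The purpose is to turn (6) into a statement about a projection. By (3), and since $J_M^M=0$ and $D^+$ is invertible, $\ker T_0^M=\operatorname{ran}E_0$. So $\Pi_ME_0=E_0$ and $E_0\Pi_M=\Pi_M$; applying the hat, $\operatorname{ran}G=\operatorname{ran}\hat\Pi_M=\operatorname{ran}Q_M$. Thus $Q_MG=G$ and $GQ_M=Q_M$. As $Q_M\in\mathcal Z$,
$$f(Q_M)=f(GQ_M)=f(Q_MG)=f(G)=1.$$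

**Step 5: $f(GX)=f(X)$ for all $X\in\mathcal A$.** The purpose is to show that $f$ cannot distinguish the skew idempotent $G$ from $1$. Since $GQ_M=Q_M$, we have $1-G=(1-G)(1-Q_M)$. As $1-G\in\mathcal Z$,
$$f((1-G)X)=f\big((1-G)(1-Q_M)X\big)=f\big((1-Q_M)X(1-G)\big)=0,$$
the last by Cauchy–Schwarz and $f(1-Q_M)=0$.

**Step 6: the tilt forces $f(Q_1)=0$.** This is where $R>nc_V$ is used. First we find $\ker T_0$. A vector $\sum_ie_i\otimes x_i$ is sent by $R_m(C)$ to $\sum_{i\ge2}e_{i-1}\otimes x_i+e_m\otimes Cx_1$, so $\ker R_m(C)=e_1\otimes\ker C$. Since $D_0$ is invertible and $v(a\oplus0)=a\oplus0$, $\ker C=v\big(\ker(J_N\otimes1)\oplus0\big)=(e_1'\otimes K)\oplus0$. As $D$ is invertible,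
$$\ker T_0=\{e_1\otimes(e_1'\otimes k\oplus0):k\in K\}.$$
Let $L_0\in\mathcal L(\mathcal H)$ be the partial isometry with $L_0\big(e_1\otimes(e_1'\otimes k\oplus0)\big)=e_1\otimes(0\oplus k)$ and $L_0=0$ on $(\ker T_0)^\perp$. By (5),
$$E_0L_0\big(e_1\otimes(e_1'\otimes k\oplus0)\big)=e_1\otimes(-Yk\oplus0)=-R\,e_1\otimes(e_1'\otimes k\oplus0),$$
that is, $E_0L_0=-R\,\Pi_1$: a contraction followed by $E_0$ is $R$ times a projection. By (7), $G\hat L_0Q_1=-R\,\hat\Pi_1Q_1=-R\,Q_1$. Using Step 5, then $Q_1=Q_1^2\in\mathcal Z$, then the norm of $X\mapsto f(Q_1XQ_1)$, then (4),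
$$R\,f(Q_1)=|f(G\hat L_0Q_1)|=|f(\hat L_0Q_1)|=|f(Q_1\hat L_0Q_1)|\le\|\hat L_0\|f(Q_1)\le nc_V\,f(Q_1).$$
Since $R>nc_V$, $f(Q_1)=0$.

**Step 7: along the chain the mass cannot grow from $0$ to $1$.** The purpose is to carry $f(Q_1)=0$ up to $Q_M$ and to contradict Step 4. Let $k\ge1$ and $z=T^kQ_{k+1}\in\mathcal Z$. Since $Tz=T^{k+1}Q_{k+1}=0$, the range of $z$ lies in $\ker T$ and $z=Q_1z$. As $z\in\mathcal Z$,
$$f(z^*z)=f(zz^*)=f(Q_1zz^*Q_1)\le\|z\|^2f(Q_1)=0 .$$
On the other hand, by (7),
$$z^*z=Q_{k+1}T^{k*}T^kQ_{k+1}\ge c_k^{-2}Q_{k+1}(1-Q_k)Q_{k+1}=c_k^{-2}(Q_{k+1}-Q_k).$$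
So $f(Q_{k+1})\le f(Q_k)$ for every $k\ge1$. Hence $1=f(Q_M)\le f(Q_1)=0$, a contradiction. This proves (c) and the Step Lemma. $\blacksquare$

Note that $c_k$ may be enormous, since $\varepsilon$ is small and $N$ is large. This does no harm, because it is multiplied by an exact $0$. This is why Step 1 passes to an exact limit.

## 9. The limit operator: proof of Theorem 1

**Step 1: the sequence of models.** This sets up the induction with all tolerances summable. Start with the model $(1,\{0\},0,V_0)$, $V_0:K\to\mathcal H$ unitary; its operator is $A_0=0$. Given stage $k$ with model $(m_k,L_k,D_k,V_k)$ and operator $A_k$, choose a unitary $U_k:\mathcal H\to(\mathbb C^{m_k}\otimes K)\oplus L_k$ and put $Z_k=V_kU_k\in\mathcal L(\mathcal H)$; for $k=0$ take $U_0=V_0^{-1}$, so that $Z_0=1$. Apply the Step Lemma with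
$$n=k+1,\qquad\eta'=2^{-k-1}\eta,\qquad\delta=\delta_{k+1}:=2^{-k-1}\min(1,\rho_1,\dots,\rho_k),\qquad\text{the list }Z_0,\dots,Z_k .$$
This gives stage $k+1$ and a number $\rho_{k+1}>0$ such that no $B$ with $\|B-A_{k+1}\|\le\rho_{k+1}$ is in $\mathcal F_{k+1}$. Since $\|A_{k+1}-A_k\|<\delta_{k+1}\le2^{-k-1}$, the limit $A=\lim A_k$ exists in norm.

**Step 2: part (2).** We check that $A$ stays in every excluded ball. For $k\ge1$,
$$\|A-A_k\|\le\sum_{l>k}\delta_l\le\sum_{l>k}2^{-l}\rho_k\le\rho_k,$$
so $A\notin\mathcal F_k$ by (c). Hence $A\notin\bigcup_k\mathcal F_k=\mathcal{SF}(\mathcal H)$.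

**Step 3: bounds on $\kappa$.** This shows that the functionals at all later stages have norm near $1$, seen through $Z_k$. Write $\kappa_l$ and $f^{(l)}_\varphi$ for the quantities at stage $l$. At stage $k$ itself,
$$f^{(k)}_\varphi(Z_kXZ_k^{-1})=\tfrac1{m_k}(\mathrm{tr}_{m_k}\otimes\varphi)\big((U_kXU_k^{-1})_{11}\big)$$
is a state, so $\kappa_k(Z_k)=1$. From (b), for all $l\ge k$,
$$\kappa_l(Z_k)\le1+\sum_{j>k}2^{-j}\eta=1+2^{-k}\eta .$$

**Step 4: parts (1) and (3).** We pass to the limit in the functionals. Fix $k\ge0$ and a state $\varphi$ on $\mathcal L(K)$. For $l\ge k$ put $g_l(X)=f^{(l)}_\varphi(Z_kXZ_k^{-1})$. Then $g_l(1)=1$, $\|g_l\|\le1+2^{-k}\eta$, and $g_l$ kills $\operatorname{ran}\delta_{Z_k^{-1}A_lZ_k}$ (Section 6). Let $g$ be a weak* cluster point of $(g_l)$, which exists by Banach–Alaoglu, and let $B_k=Z_k^{-1}AZ_k$. Since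
$$|g_l([B_k,X])|=\big|g_l\big([Z_k^{-1}(A-A_l)Z_k,X]\big)\big|\le2(1+\eta)\|X\|\,\|Z_k^{-1}(A-A_l)Z_k\|\to0\quad(l\to\infty),$$
$g$ kills $\operatorname{ran}\delta_{B_k}$. Also $g(1)=1$ and $\|g\|\le1+2^{-k}\eta$. Hence for all $X$
$$\|1-[B_k,X]\|\ge\frac{|g(1)|}{\|g\|}\ge\frac1{1+2^{-k}\eta},\qquad\text{i.e.}\quad\operatorname{dist}[1,\operatorname{ran}\delta_{B_k}]\ge\frac1{1+2^{-k}\eta}.$$
For $k=0$ we have $B_0=A$, and this is (1). Each $B_k$ is similar to $A$ and distances never exceed $1$, so $k\to\infty$ gives (3). By (2), the supremum $1$ is not attained. $\blacksquare$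

So $A\in\mathcal L(\mathcal H)\setminus\mathrm{JA}(\mathcal H)$ but $A\notin\mathcal{SF}(\mathcal H)$, and the conjecture is disproved.

## 10. Normal operators in the closure of the counterexamples: proof of Theorem 2

**Step 1: spectrum against essential spectrum.** We justify the "equivalently" and get a usable description of $\sigma_e$. Let $N$ be normal with spectral measure $E_N$. We claim: $\lambda\in\sigma_e(N)$ if and only if $E_N$ of every disc about $\lambda$ has infinite rank. If every disc has infinite rank, there is an orthonormal sequence $x_j$ with $\|(N-\lambda)x_j\|\to0$. If $N-\lambda$ were Fredholm, there would be $S$ with $S(N-\lambda)=1+F$, $F$ compact, and then $x_j+Fx_j\to0$ although $Fx_j\to0$ and $\|x_j\|=1$; impossible. If the spectral projection of some disc has finite rank, then $N-\lambda$ is invertible on its orthogonal complement, so $N-\lambda$ is Fredholm. In this case, if also $\lambda\in\sigma(N)$, the disc contains only finitely many points of $\sigma(N)$, so $\lambda$ is isolated and,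 $N$ being normal, an eigenvalue, of finite multiplicity. Conversely, at an isolated point of $\sigma(N)$ that is an eigenvalue of finite multiplicity, a small disc has finite rank. So $\sigma(N)\setminus\sigma_e(N)$ is exactly the set of isolated points of $\sigma(N)$ that are eigenvalues of finite multiplicity.

**Step 2: necessity.** We show that an isolated eigenvalue of finite multiplicity puts a whole neighborhood of $N$ into $\mathcal{SF}$. Let $\lambda$ be such an eigenvalue of $N$ and take a small circle about $\lambda$. For $B$ near $N$ the Riesz idempotent $P_B$ of $B$ for this circle exists and depends continuously on $B$ in norm. If $\|P_B-P_N\|<1$, the ranks agree: for $0\ne x\in\operatorname{ran}P_B$ with $P_Nx=0$ we would have $\|x\|=\|(P_B-P_N)x\|<\|x\|$, so $P_N$ is injective on $\operatorname{ran}P_B$, and symmetrically. So $P_B$ has finite nonzero rank $d$. The map $x\mapsto P_Bx\oplus(1-P_B)x$ from $\mathcal H$ onto the orthogonal sum $\operatorname{ran}P_B\oplus\ker P_B$ is bounded and invertible and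 carries $B$ to $B_1\oplus B_2$, with $B_1$ acting on a space of dimension $d$. The state $X\mapsto\frac1d\operatorname{tr}(X_{11})$ kills $\operatorname{ran}\delta_{B_1\oplus B_2}$, since $[B_1\oplus B_2,X]_{11}=[B_1,X_{11}]$. So $B_1\oplus B_2$ is finite and $B\in\mathcal{SF}(\mathcal H)$. Hence $N\notin\mathcal E^-$.

**Step 3: sufficiency, the approximants.** Let $\sigma(N)=\sigma_e(N)$ and $\epsilon>0$; we construct $B$ with $\|B-N\|\le2\epsilon$. Take distinct $\lambda_1,\dots,\lambda_p\in\sigma(N)$ forming an $\epsilon$-net of $\sigma(N)$, and assign each point of $\sigma(N)$ to a nearest $\lambda_i$ (ties to the smallest index). This is a Borel partition $\{\Delta_i\}$ of $\sigma(N)$ in which $\Delta_i$ contains a neighborhood of $\lambda_i$ in $\sigma(N)$. By Step 1, $H_i=\operatorname{ran}E_N(\Delta_i)$ is infinite-dimensional. Since $|z-\lambda_i|\le\epsilon$ on $\Delta_i$, $\|N-\bigoplus_i\lambda_i1_{H_i}\|\le\epsilon$. Let $A\in\mathcal L(H_1)$ be as in Theorem 1 (any $\eta$), $D_i\in\mathrm{JA}(H_i)$ for $i\ge2$,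 and
$$B=(\lambda_1+tA)\oplus(\lambda_2+tD_2)\oplus\dots\oplus(\lambda_p+tD_p),$$
with $t>0$ so small that the spectra of the summands lie in small pairwise disjoint discs about the $\lambda_i$, and $\|B-N\|\le2\epsilon$. We claim $B\in\mathcal E$.

**Step 4: $B\notin\mathrm{JA}(\mathcal H)$.** We lift a functional from $H_1$. Since $\operatorname{dist}[1,\operatorname{ran}\delta_A]>0$, there is a bounded functional $g$ on $\mathcal L(H_1)$ with $g(1)=1$ and $g\circ\delta_A=0$. Since $[B,X]_{11}=t[A,X_{11}]$, the functional $X\mapsto g(X_{11})$ kills $\operatorname{ran}\delta_B$ and is $1$ at $1$. So $1\notin(\operatorname{ran}\delta_B)^-$.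

**Step 5: $B\notin\mathcal{SF}(\mathcal H)$.** We show that a similarity that makes $B$ finite would make $A$ finite. Since $\operatorname{ran}\delta_{\alpha T+\beta}=\operatorname{ran}\delta_T$ for $\alpha\ne0$, $\mathcal F$ is invariant under $T\mapsto\alpha T+\beta$. If $p=1$, $B=\lambda_1+tA$ and the claim follows from $A\notin\mathcal{SF}$. Let $p\ge2$ and suppose $T=WBW^{-1}\in\mathcal F(\mathcal H)$.

The subspaces $WH_1$ and $H_1$ are closed and infinite-dimensional, and both have infinite codimension, as $p\ge2$. So some unitary maps $WH_1$ onto $H_1$. Multiplying $W$ on the left by it (which preserves finiteness of $T$), we may assume $WH_1=H_1$. Let $P$ be the orthogonal projection onto $H_1$, $W_1=W|_{H_1}\in\mathcal L(H_1)$, and $T_1=W_1(\lambda_1+tA)W_1^{-1}$. Since $BH_1\subset H_1$, $T$ maps $H_1$ into itself: it is upper triangular with respect to $H_1\oplus H_1^\perp$, with $(1,1)$ entry $T_1$.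

Let $f$ be a state for $T$ as in Lemma 1, and $\mathcal Z$ the algebra of Lemma 2 for $f$ on $\mathcal L(\mathcal H)$. Since $P$ is the Riesz idempotent of $B$ for the disc about $\lambda_1$, $G=WPW^{-1}$ is that of $T$, so $G\in\mathcal Z$. For $i\ge2$, $\lambda_i+tD_i\in\mathrm{JA}(H_i)$. Taking $0$ on $H_1$ and approximating operators on the other summands gives $1-P\in(\operatorname{ran}\delta_B)^-$. Hence $1-G\in(\operatorname{ran}\delta_T)^-$ and $f(G)=1$. Since $\operatorname{ran}G=WH_1=H_1$, we have $PG=G$ and $GP=P$, so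
$$f(P)=f(GP)=f(PG)=f(G)=1 .$$
By Cauchy–Schwarz, $f(X)=f(PXP)$ for all $X$. So $g(Y)=f(Y\oplus0)$ is a state on $\mathcal L(H_1)$. By triangularity $T(Y\oplus0)=T_1Y\oplus0$ and $P(Y\oplus0)TP=YT_1\oplus0$, hence
$$g(T_1Y)=f(T(Y\oplus0))=f((Y\oplus0)T)=f(P(Y\oplus0)TP)=g(YT_1).$$
By Lemma 1, $T_1\in\mathcal F(H_1)$. So $\lambda_1+tA\in\mathcal{SF}(H_1)$, and then $A\in\mathcal{SF}(H_1)$, contradicting Theorem 1(2).

Thus $B\in\mathcal E$ and $\|B-N\|\le2\epsilon$. Since $\epsilon>0$ was arbitrary, $N\in\mathcal E^-$. $\blacksquare$
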